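# Non-real zeros of $\varphi+T[e^x]$ through a differential field on the half-plane

## A field of meromorphic functions on the upper half-plane

Write $H=\{z:\operatorname{Im}z>0\}$ and $y=\operatorname{Im}z$. The whole lecture turns on one ring and its field of fractions.

**Definition (the ring $R$ and the field $\mathcal K$).** A holomorphic function $g$ on $H$ belongs to $R$ if for each $\delta>0$ there are constants $C,N$ with
$$|g(z)|\le C(1+|z|)^N\qquad\text{on }\{y>\delta\}.$$
We set $\mathcal K=\{g/h:\ g,h\in R,\ h\not\equiv0\}$, a set of meromorphic functions on $H$.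

Sums and products of functions in $R$ are in $R$, and $R$ has no zero divisors because $H$ is connected. So $R$ is an integral domain and $\mathcal K$ is a field.

Both are closed under differentiation. If $g\in R$ and $y>\delta$, the disc of radius $\delta/2$ about $z$ lies in $\{y>\delta/2\}$, where $g$ is polynomially bounded. Cauchy's estimate on that disc bounds $|g'(z)|$ by $\frac2\delta\max|g|$, which is again polynomial in $|z|$. Hence $g'\in R$, and the quotient rule gives $k'\in\mathcal K$ for $k\in\mathcal K$.

Here are some members.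

- Polynomials are in $R$, and so is $1/z$, since $|1/z|<1/\delta$ on $\{y>\delta\}$. Hence all rational functions are in $\mathcal K$.
- The principal $\log z$ is in $R$: it is bounded by $|\log|z||+\pi$, and $|z|>\delta$ on $\{y>\delta\}$.
- For $\lambda>0$, $e^{i\lambda z}\in R$, since $|e^{i\lambda z}|=e^{-\lambda y}\le1$. Its inverse $e^{-i\lambda z}$ has modulus $e^{\lambda y}$, so it is not in $R$, but it is in $\mathcal K$.
- $\cot z=i\,\dfrac{e^{2iz}+1}{e^{2iz}-1}$ is in $R$: on $\{y>\delta\}$ we have $|e^{2iz}|\le r:=e^{-2\delta}<1$, so $|\cot z|\le\frac{1+r}{1-r}$.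

The field serves to detect zeros. The example $\cot z=(\sin z)'/\sin z$ is typical: we shall see that an entire function $\chi\not\equiv0$ of finite order with no zeros in $H$ has $\chi'/\chi\in\mathcal K$. On the other hand $\mathcal K$ is small. It does not contain $e^{z}$, and it will not contain a certain function $fe^{-z}$ attached to our problem. If certain functions had only real zeros, field operations alone would put $fe^{-z}$ into $\mathcal K$, and that contradiction will produce non-real zeros.

## Laguerre–Pólya functions and rational multiplier sequences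

**Definition.** The Laguerre–Pólya class $\mathscr L-\mathscr P$ is the set of real entire functions that are limits, uniformly on compact subsets of $\mathbb C$, of real polynomials having only real zeros. Equivalently, $\varphi\in\mathscr L-\mathscr P$ if and only if
$$\varphi(x)=c\,x^{m}e^{-ax^{2}+bx}\prod_{k=1}^{\omega}\Big(1+\frac{x}{x_k}\Big)e^{-x/x_k},\qquad 0\le\omega\le\infty,\tag{1}$$
with $a\ge0$, $b,c\in\mathbb R$, $m$ a nonnegative integer, $x_k$ nonzero real, $\sum_kx_k^{-2}<\infty$.

For example $\sin x$, $e^{-x^2}$ and $(x-1)e^x$ belong to the class, and so does $0$ (take $c=0$). By (1), a nonzero member has only real zeros.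

Now let $p,q\in\mathbb R[x]$ be relatively prime, $\deg q\ge1$, and $q(k)\ne0$ for every integer $k\ge0$. Let $T$ be the linear operator with $T[x^k]=\frac{p(k)}{q(k)}x^k$, acting termwise on power series, and put
$$f(z):=T[e^z]=\sum_{k=0}^\infty\frac{p(k)}{q(k)}\frac{z^k}{k!}.\tag{2}$$

The problem, taken from "Linear Preservers And Entire Functions With Restricted Zero Loci" (http://www.math.kth.se/~chasse/dissertation.pdf), asks: does $\varphi+T[e^x]$ have non-real zeros for *every* $\varphi\in\mathscr L-\mathscr P$? The function $f$ is fixed, and we may add to it any function that has only real zeros. Can we ever push all the zeros of the sum onto the real line?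

The answer is that we cannot. We shall prove the following, where $p,q,T$ are as above in Theorems 1 and 2.

**Theorem 1.** For every $\varphi\in\mathscr L-\mathscr P$ (including $\varphi\equiv0$), $\varphi+T[e^x]$ has a non-real zero.

**Theorem 2.** Let $\varphi$ be an entire function of finite order (not necessarily real) which is $\equiv0$, or whose zeros $w$ in $H$, counted with multiplicity, satisfy $\sum\frac{\operatorname{Im}w}{1+|w|^2}<\infty$. Then $\psi=\varphi+T[e^x]\not\equiv0$, and the zeros of $\psi$ in $H$ satisfy
$$\sum_{w\in H,\ \psi(w)=0}\frac{\operatorname{Im}w}{1+|w|^2}=\infty.$$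
In particular, for every $\varphi\in\mathscr L-\mathscr P$, $\varphi+T[e^x]$ has infinitely many non-real zeros, and their Blaschke sum diverges. The exponent $2$ is sharp: for $\varphi=0$, $\sum\operatorname{Im}w/(1+|w|^{2+\varepsilon})<\infty$ for every $\varepsilon>0$.

**Theorem 3.** Let $p,q\in\mathbb R[x]$ be relatively prime with $q(k)\ne0$ for all integers $k\ge0$. Then $\varphi+T[e^x]$ has non-real zeros for every $\varphi\in\mathscr L-\mathscr P$ if and only if $\deg q\ge1$.

The condition $\sum\operatorname{Im}w/(1+|w|^2)<\infty$ is the *Blaschke condition* for $H$. The points $n+i$, $n\ge1$, satisfy it, since $\sum1/(2+n^2)<\infty$. The points $2\pi in$, $n\ge1$, do not, since $\sum\frac{2\pi n}{1+4\pi^2n^2}=\infty$.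

Three facts about $f$ will be used throughout, with $\theta=z\frac{d}{dz}$, so that $\theta z^k=kz^k$. "Polynomial" means complex polynomial unless said otherwise.

First, $p\not\equiv0$, because $p,q$ are relatively prime and $\deg q\ge1$. A nonzero polynomial cannot vanish at all $k$, so $f\not\equiv0$.

Second, $|p(k)/q(k)|=O((1+k)^d)$ for some integer $d\ge0$, and $\sum(1+k)^d\frac{r^k}{k!}$ is a polynomial of degree $d$ in $r$ times $e^r$. So $f$ is entire and
$$|f(z)|\le C(1+|z|)^de^{|z|}.\tag{3}$$

Third, $q(\theta)$ multiplies the $k$-th Taylor coefficient by $q(k)$, so it clears the denominators: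
$$q(\theta)f=\sum_kp(k)\frac{z^k}{k!}=p(\theta)e^z=P(z)e^z\tag{4}$$
for a polynomial $P$. Indeed $\theta(Qe^z)=(zQ'+zQ)e^z$ for any polynomial $Q$, so each power of $\theta$ applied to $e^z$ gives a polynomial times $e^z$. Moreover $P\not\equiv0$, because the coefficients $p(k)/k!$ are not all zero.

## The cases $q=1$ and $q=x+1$

If $p=q=1$, then $T[e^x]=e^x$, and with $\varphi=xe^x\in\mathscr L-\mathscr P$ the sum $(x+1)e^x$ has only a real zero. So something like $\deg q\ge1$ must be assumed.

The simplest admissible case is $p=1$, $q=x+1$: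
$$f(z)=\sum_k\frac{z^k}{(k+1)!}=\frac{e^z-1}{z},\qquad(\theta+1)f=(zf)'=e^z .$$
For $\varphi=0$ the zeros are exactly $2\pi in$, $n\ne0$. None is real, the zeros in $H$ violate the Blaschke condition as computed above, and $\sum 2\pi n/(1+(2\pi n)^{2+\varepsilon})<\infty$. This agrees with every assertion of Theorem 2 for $\varphi=0$.

Trying to perturb from here by locating the zeros of $f$ and comparing sizes is hopeless for general $\varphi$, since $\varphi$ may be far larger than $f$ in most directions: $e^{-z^2}$ at $z=iy$ equals $e^{y^2}$, while $|f(iy)|\le2/y$.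

## Rational logarithmic derivatives, and what $\cot z$ does to them

A better approach is algebraic. Keep $f=(e^z-1)/z$, and suppose that $\varphi$ and $\psi=\varphi+f$ are nonzero, of finite order, with only *finitely many* zeros. By Hadamard's theorem each is a polynomial times the exponential of a polynomial, so $\psi'/\psi$ and $\varphi'/\varphi$ are rational. Then
$$(\theta+1)\psi=A\psi,\qquad(\theta+1)\varphi=B\varphi,\qquad A=z\frac{\psi'}\psi+1,\quad B=z\frac{\varphi'}\varphi+1,$$
with $A,B$ rational. Neither is $\equiv0$: if $(z\psi)'\equiv0$, then $z\psi$ is constant, so $\psi\equiv0$ as $\psi$ is entire; the same applies to $\varphi$. Applying $\theta+1$ to $\psi-\varphi=f$ gives $A\psi-B\varphi=e^z$, that is,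
$$X+Y=1,\qquad X=A\psi e^{-z},\quad Y=-B\varphi e^{-z}.$$
The logarithmic derivatives $\xi=X'/X=\frac{A'}A+\frac{\psi'}\psi-1$ and $\eta=Y'/Y$ are rational. Differentiating $X+Y=1$ gives $\xi X+\eta(1-X)=0$, so $(\xi-\eta)X=-\eta$. If $\xi\not\equiv\eta$, then $X=-\eta/(\xi-\eta)$ is rational. If $\xi\equiv\eta$, then $\eta\equiv0$, so $\xi\equiv0$ and $X$ is constant. Either way $X$ and $Y=1-X$ are rational. So $\psi e^{-z}=X/A$ and $\varphi e^{-z}=-Y/B$ are rational, and so is their difference $fe^{-z}=(1-e^{-z})/z$. Then $e^{-z}$ would be rational, which is false: it is zero-free and decays faster than every power along the positive axis.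

This works, and it used only three properties of the set of rational functions:

1. it contains $\psi'/\psi$ and $\varphi'/\varphi$;
2. it is a field containing the polynomials and closed under differentiation;
3. it does not contain $fe^{-z}$.

The argument stops at property 1. A member of $\mathscr L-\mathscr P$ may have infinitely many real zeros, and then its logarithmic derivative is not rational. We need a larger field, and in the whole plane the enlargement collides with property 3. With $\varphi=\sin\lambda z$ ($\lambda>0$) the field must contain $\cot\lambda z$, hence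
$$\frac{\cot\lambda z+i}{\cot\lambda z-i}=e^{2i\lambda z}$$
(put $w=e^{2i\lambda z}$: the numerator is $\frac{2iw}{w-1}$, the denominator $\frac{2i}{w-1}$). The maximum modulus of $e^{2i\lambda z}$ on $|z|=r$ is $e^{2\lambda r}$, whereas that of $fe^{-z}=(1-e^{-z})/z$ is at most $(1+e^r)/r$. So size on whole circles cannot be the reason why $fe^{-z}$ stays out of the field.

The way past this is to give up the lower half of the plane. In $H$ the function $e^{2i\lambda z}$ is bounded. The real zeros of $\varphi$ and $\psi$ lie outside $H$, so the logarithmic derivatives are tame there. But $e^{-z}$ is still large in $H$, on the left half of every horizontal line. The field $\mathcal K$ has property 2 by construction. Properties 1 and 3 are the next three sections.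

## Logarithmic derivatives of functions without zeros in $H$

**Lemma A.** Let $\chi\not\equiv0$ be entire of finite order with no zeros in $H$. Then $\chi'/\chi\in R$.

*Proof.* By Hadamard's theorem,
$$\chi=e^{Q}z^m\prod_kE(z/z_k,g),\qquad E(u,g)=(1-u)\exp\Big(u+\frac{u^2}2+\dots+\frac{u^g}g\Big),$$
with $Q$ a polynomial, $z_k\ne0$, $\operatorname{Im}z_k\le0$, and $\Sigma:=\sum|z_k|^{-g-1}<\infty$.

**Step 1: compute $\chi'/\chi$.** We need a series to estimate. Since
$$\frac{E'(u,g)}{E(u,g)}=-\frac1{1-u}+\big(1+u+\dots+u^{g-1}\big)=-\frac1{1-u}+\frac{1-u^g}{1-u}=-\frac{u^g}{1-u},$$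
the factor $E(z/z_k,g)$ has logarithmic derivative $-\frac1{z_k}\cdot\frac{(z/z_k)^g}{1-z/z_k}=\frac{z^g}{z_k^g(z-z_k)}$, and
$$\frac{\chi'}\chi=Q'+\frac mz+\sum_k\frac{z^g}{z_k^g(z-z_k)}.\tag{5}$$

**Step 2: bound the series on $\{y>\delta\}$.** The first two terms are in $R$, so this finishes the proof.

- If $|z_k|\ge2|z|$, then $|z-z_k|\ge|z_k|/2$, and the term is at most $2|z|^g|z_k|^{-g-1}$.
- If $|z_k|<2|z|$, then $|z-z_k|\ge y>\delta$ because $\operatorname{Im}z_k\le0$, and the term is at most $\frac{|z|^g}{\delta|z_k|^{g}}=\frac{|z|^g|z_k|}{\delta|z_k|^{g+1}}\le\frac{2|z|^{g+1}}\delta|z_k|^{-g-1}$.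

So the sum is at most $|z|^g(2+2|z|/\delta)\Sigma$, a polynomial bound. $\square$

## The logarithmic integral of elements of $\mathcal K$ on the line $y=1$

Elements of $\mathcal K$ need not be polynomially bounded, since denominators may be small. But a function in $R$ cannot be very small very often, and this limits how large a quotient can be.

**Lemma 1.** If $k\in\mathcal K$ is holomorphic on $H$, then
$$\int_{-\infty}^\infty\log^+|k(x+i)|\,\frac{dx}{1+x^2}<\infty.\tag{6}$$

For instance $e^z\notin\mathcal K$ and $e^{-z}\notin\mathcal K$: for $e^z$ the integral is at least $\int_0^\infty\frac{x\,dx}{1+x^2}=\infty$, and $e^{-z}$ is its inverse.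

*Proof.* Let $k=g/h$ with $g,h\in R$, $h\not\equiv0$.

**Step 1: make numerator and denominator bounded.** On $\{y\ge1\}$ we have $|z+i|\ge\max(|z|,2)\ge\frac12(1+|z|)$. Hence for $N$ large $g_1=g/(z+i)^N$ and $h_1=h/(z+i)^N$ are both bounded on $\{y\ge1\}$, by some $M\ge1$, and still $k=g_1/h_1$.

**Step 2: a Poisson majorant.** We show that a function $u$ that is bounded and continuous on $\{y\ge1\}$ and subharmonic inside is at most the Poisson integral $U$ of its values on $y=1$. The function $U$ is bounded, continuous and harmonic, with $U=u$ on $y=1$. Let $\kappa>0$. Since $|z+i|\ge2$ on $\{y\ge1\}$, the function $u-U-\kappa\log|z+i|$ is subharmonic, negative on $y=1$, and tends to $-\infty$ at infinity. By the maximum principle it is $\le0$. Let $\kappa\downarrow0$.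

**Step 3: $\log^-|h_1|$ is integrable against $dx/(1+x^2)$.** This is the statement that $h_1$ is not small too often. For $0<\varepsilon\le1$ the function $\log\max(|h_1|,\varepsilon)$ is bounded (between $\log\varepsilon$ and $\log M$), continuous and subharmonic. Choose $z_0$ with $\operatorname{Im}z_0>1$ and $h_1(z_0)\ne0$; this is possible since $h\not\equiv0$. By Step 2,
$$\log|h_1(z_0)|\le\int P_{z_0}(x)\log\max(|h_1(x+i)|,\varepsilon)\,dx,\qquad P_{z_0}(x)=\frac1\pi\,\frac{y_0-1}{(x-x_0)^2+(y_0-1)^2},$$
where $z_0=x_0+iy_0$. As $\varepsilon\downarrow0$ the integrands decrease and are at most $P_{z_0}\log M$, so monotone convergence gives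
$$-\infty<\log|h_1(z_0)|\le\int P_{z_0}(x)\log|h_1(x+i)|\,dx .$$
The positive part contributes at most $\log M$, so $\int P_{z_0}\log^-|h_1(x+i)|\,dx<\infty$. Since $P_{z_0}(x)$ is comparable to $1/(1+x^2)$, the claim follows.

**Step 4: pass to $k$.** Where $h_1(x+i)\ne0$, that is, at all but countably many $x$,
$$\log^+|k|\le\log^+|g_1|+\log^-|h_1|\le\log M+\log^-|h_1|.$$
Integrating against $dx/(1+x^2)$ gives (6). $\square$

## The left half of the line $y=1$: why $fe^{-z}\notin\mathcal K$

**Lemma B.** $fe^{-z}\notin\mathcal K$.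

For $z=-t+i$ we have $|e^{-z}|=e^t$. If $f(-t+i)$ is not exponentially small too often, then $\log|fe^{-z}|\gtrsim t$ and the integral in (6) diverges. So the task is to find the asymptotics of $f$ on the left.

*Proof.* Throughout $\operatorname{Re}\zeta>0$, and powers and logarithms of $\zeta$ are principal.

**Step 1: the series for a simple pole.** Partial fractions of $p/q$ will reduce $f$ to the sums treated here. For $\operatorname{Re}\beta<0$,
$$\sum_k\frac{(-\zeta)^k}{k!\,(k-\beta)}=\int_0^1s^{-\beta-1}e^{-\zeta s}\,ds=\Gamma(-\beta)\zeta^\beta-\int_1^\infty s^{-\beta-1}e^{-\zeta s}\,ds.\tag{7}$$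
For the first equality expand $e^{-\zeta s}$ and use $\int_0^1s^{k-\beta-1}ds=\frac1{k-\beta}$; the interchange is justified since $\sum\frac{|\zeta|^k}{k!}\int_0^1s^{k-\operatorname{Re}\beta-1}ds<\infty$. The second equality is $\int_0^\infty s^{-\beta-1}e^{-\zeta s}ds=\Gamma(-\beta)\zeta^\beta$. The two outer members are analytic in $\beta\in\mathbb C\setminus\{0,1,2,\dots\}$: the series converges locally uniformly there, $\Gamma(-\beta)$ has poles only at $0,1,2,\dots$, and the last integral is entire in $\beta$. This set is connected, so the outer members agree on all of it.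

As a check, for $\beta=-1$ both sides equal $(1-e^{-\zeta})/\zeta$.

**Step 2: multiple poles.** We apply $\frac1{(m-1)!}\partial_\beta^{m-1}$ to the outer members of (7). On the left $\frac1{k-\beta}$ becomes $\frac1{(k-\beta)^m}$. On the right Leibniz's rule gives
$$\frac1{(m-1)!}\partial_\beta^{m-1}\big[\Gamma(-\beta)\zeta^\beta\big]=\zeta^\beta\Lambda_{\beta,m}(\log\zeta),$$
where $\Lambda_{\beta,m}$ is a polynomial of degree exactly $m-1$, with leading coefficient $\Gamma(-\beta)/(m-1)!\neq0$, because $\Gamma$ has no zeros. For $\operatorname{Re}\zeta\ge1$ and $s\ge1$ we have $|s^{-\beta-1}|\le s^{|\beta|}$ and $|e^{-\zeta s}|=e^{-\operatorname{Re}\zeta}e^{-(s-1)\operatorname{Re}\zeta}\le e^{-\operatorname{Re}\zeta}e^{-(s-1)}$, so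
$$\Big|\int_1^\infty s^{-\beta-1}(-\log s)^{m-1}e^{-\zeta s}ds\Big|\le e^{-\operatorname{Re}\zeta}\int_1^\infty s^{|\beta|}(\log s)^{m-1}e^{-(s-1)}ds .$$
Therefore
$$\sum_k\frac{(-\zeta)^k}{k!\,(k-\beta)^m}=\zeta^\beta\Lambda_{\beta,m}(\log\zeta)+O(e^{-\operatorname{Re}\zeta})\qquad(\operatorname{Re}\zeta\ge1).\tag{8}$$

**Step 3: assemble $f(-\zeta)$.** Write
$$\frac{p(s)}{q(s)}=\pi(s)+\sum_\beta\sum_{m=1}^{m_\beta}\frac{c_{\beta,m}}{(s-\beta)^m},$$
with $\pi$ a polynomial and $\beta$ running over the roots of $q$, with multiplicity $m_\beta$. There is at least one root, because $\deg q\ge1$; no $\beta$ is a nonnegative integer, by hypothesis; and $c_{\beta,m_\beta}\ne0$, because $p,q$ are relatively prime. The part $\pi$ contributes $\pi(\theta)e^z$, a polynomial times $e^z$, at $z=-\zeta$. By (8),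
$$f(-\zeta)=\sum_\beta\zeta^\beta L_\beta(\log\zeta)+O\big((1+|\zeta|)^{N'}e^{-\operatorname{Re}\zeta}\big)\qquad(\operatorname{Re}\zeta\ge1),\tag{9}$$
with $L_\beta=\sum_mc_{\beta,m}\Lambda_{\beta,m}$ of degree exactly $m_\beta-1$.

**Step 4: restrict to the line.** We isolate the dominant terms of (9) at $\zeta=t-i$, that is, $z=-t+i$. Put $\tau=\log t$. Then $\zeta^\beta=t^\beta(1-i/t)^\beta=t^\beta(1+O(1/t))$ and $\log\zeta=\tau+O(1/t)$. Let $\mu=\max\operatorname{Re}\beta$, and let $D$ be the maximum of $m_\beta-1$ over the roots with $\operatorname{Re}\beta=\mu$.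

- A root with $\operatorname{Re}\beta=\mu$ and $m_\beta-1=D$ contributes $t^\mu\tau^D\big(\ell_\beta e^{i\tau\operatorname{Im}\beta}+O(1/\tau)\big)$, where $\ell_\beta\ne0$ is the leading coefficient of $L_\beta$.
- A root with $\operatorname{Re}\beta=\mu$ and $m_\beta-1<D$ contributes $O(t^\mu\tau^{D-1})$.
- A root with $\operatorname{Re}\beta<\mu$ contributes $t^\mu$ times a negative power of $t$ times at most a power of $\tau$, and the error in (9) is $O(t^{N'}e^{-t})$. Both are $O(t^\mu\tau^{D-1})$.

Distinct roots with the same real part have distinct imaginary parts, so as $t\to\infty$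
$$f(-t+i)=t^\mu\tau^D\big(W(\tau)+O(1/\tau)\big),\qquad W(\tau)=\sum_jc_je^{i\gamma_j\tau},\tag{10}$$
a nonempty finite sum with distinct real $\gamma_j$ and all $c_j\ne0$.

The function $W$ may have zeros. For $p=1$, $q=x^2+1$ we have $\frac1{s^2+1}=\frac1{2i}\big(\frac1{s-i}-\frac1{s+i}\big)$ and $W(\tau)=\frac1{2i}\big(\Gamma(-i)e^{i\tau}-\Gamma(i)e^{-i\tau}\big)=\operatorname{Im}\big(\Gamma(-i)e^{i\tau}\big)$, which vanishes for infinitely many $\tau$. So (10) gives no lower bound at every large $t$, and we settle for a set of positive density in $\tau$.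

**Step 5: $W$ is often not small.** Let $\sigma^2=\sum|c_j|^2>0$ and $K=\sum|c_j|\ge\sup|W|$. Expanding $|W|^2$, the diagonal terms give $\sigma^2$, and each off-diagonal term has a bounded integral over $[0,L]$, so $\frac1L\int_0^L|W|^2d\tau\to\sigma^2$. For large $L$ the integral is thus at least $\sigma^2L/2$. With $\mathcal T=\{\tau:|W(\tau)|\ge\sigma/2\}$,
$$\frac{\sigma^2L}2\le\int_0^L|W|^2d\tau\le K^2\,|\mathcal T\cap[0,L]|+\frac{\sigma^2}4L,\qquad\text{so}\qquad|\mathcal T\cap[0,L]|\ge\frac{\sigma^2}{4K^2}L .$$
In particular $\mathcal T\cap[\tau_0,\infty)$ has infinite measure for every $\tau_0$.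

**Step 6: contradiction with Lemma 1.** Suppose $k=fe^{-z}\in\mathcal K$. It is entire, so (6) holds. Choose $\tau_0\ge0$ so large that for $\tau\in\mathcal T$, $\tau\ge\tau_0$, $t=e^\tau$, formula (10) gives
$$|f(-t+i)|\ge\frac\sigma4\,t^\mu\tau^D\ge e^{-t/2}.$$
Then $\log|k(-t+i)|=\log|f(-t+i)|+t\ge t/2$. With $x=-t$ and $dt=t\,d\tau$, the integral in (6) is at least
$$\int_{\mathcal T\cap[\tau_0,\infty)}\frac t2\cdot\frac{t\,d\tau}{1+t^2}\ \ge\ \frac14\,\big|\mathcal T\cap[\tau_0,\infty)\big|=\infty,$$
because $t\ge1$ gives $\frac{t^2}{1+t^2}\ge\frac12$. This contradicts (6). $\square$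

## The two-term identity over $\mathcal K$

Now all three properties are available, and the argument given for rational functions can be run again over $\mathcal K$, for general $p,q$.

**Proposition C.** There are no entire functions $\psi,\varphi$ with $\psi-\varphi=f$, $\psi\not\equiv0$, such that $\psi'/\psi\in\mathcal K$ and either $\varphi\equiv0$ or $\varphi'/\varphi\in\mathcal K$ (restrictions to $H$).

*Proof.* Suppose such functions exist, and let $\mathcal D=q(\theta)$.

**Step 1: $\mathcal D$ acts on $\psi$ and $\varphi$ by multiplication by elements of $\mathcal K$.** This turns $\psi-\varphi=f$ into a relation with a pure exponential on the right. If $\chi'/\chi=a\in\mathcal K$ and $g\in\mathcal K$, then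
$$\theta(g\chi)=(zg'+zga)\chi,\qquad zg'+zga\in\mathcal K .$$
Iterating from $g=1$ and taking linear combinations, $\mathcal D\psi=A\psi$ with $A\in\mathcal K$, and $\mathcal D\varphi=B\varphi$ with $B\in\mathcal K$ if $\varphi\not\equiv0$.

**Step 2: $A\not\equiv0$ and $B\not\equiv0$.** We are going to divide by them. If $\mathcal D\psi\equiv0$, then the Taylor coefficients $\psi_k$ of $\psi$ satisfy $q(k)\psi_k=0$ for all $k$. Since $q(k)\ne0$, this forces $\psi\equiv0$, which is excluded. The same argument shows $B\not\equiv0$ when $\varphi\not\equiv0$.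

**Step 3: a two-term identity.** Apply $\mathcal D$ to $\psi-\varphi=f$, use $\mathcal Df=Pe^z$ from (4), and divide by $Pe^z\not\equiv0$:
$$X+Y=1,\qquad X=\frac{A\psi}{Pe^z},\qquad Y=-\frac{B\varphi}{Pe^z}\quad(Y=0\text{ if }\varphi\equiv0).\tag{11}$$

**Step 4: $X\in\mathcal K$.** A priori we know only that the logarithmic derivatives of $X$ and $Y$ are in $\mathcal K$; the identity (11) gives more. If $\varphi\equiv0$, then $X=1\in\mathcal K$. Otherwise $X,Y\not\equiv0$, and
$$\xi=\frac{X'}X=\frac{A'}A+\frac{\psi'}\psi-\frac{P'}P-1\in\mathcal K,\qquad\eta=\frac{Y'}Y=\frac{B'}B+\frac{\varphi'}\varphi-\frac{P'}P-1\in\mathcal K,$$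
since $\mathcal K$ is a field closed under differentiation. From $X'+Y'=0$ and $Y=1-X$ we get $\xi X+\eta(1-X)=0$, that is, $(\xi-\eta)X=-\eta$. If $\xi\not\equiv\eta$, then $X=-\eta/(\xi-\eta)\in\mathcal K$. If $\xi\equiv\eta$, then $\eta\equiv0$, so $\xi\equiv0$, and $X$ is constant, hence in $\mathcal K$.

**Step 5: contradiction.** By Step 4, $X$ and $Y=1-X$ are in $\mathcal K$. So $\psi e^{-z}=PX/A\in\mathcal K$, and $\varphi e^{-z}=-PY/B\in\mathcal K$ (or $\varphi e^{-z}=0$). The difference $fe^{-z}=\psi e^{-z}-\varphi e^{-z}$ is then in $\mathcal K$, contrary to Lemma B. $\square$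

## Real zeros are impossible: proof of Theorem 1

Let $\varphi\in\mathscr L-\mathscr P$, and suppose that $\psi=\varphi+f$ has no non-real zeros. In particular $\psi\not\equiv0$.

**Step 1: finite order.** Lemma A needs it. We claim $|(1+u)e^{-u}|\le e^{4|u|^2}$. For $|u|\le\frac12$,
$$|\log(1+u)-u|\le\sum_{n\ge2}\frac{|u|^n}n\le\frac{|u|^2}{2(1-|u|)}\le|u|^2,$$
and for $|u|\ge\frac12$, $(1+|u|)e^{|u|}\le e^{2|u|}\le e^{4|u|^2}$. So the product in (1) is at most $e^{4|x|^2\sum x_k^{-2}}$ in modulus, and $\varphi$ has order at most $2$. By (3), $f$ has order at most $1$. Hence $\psi$ has order at most $2$.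

**Step 2: apply the proposition.** Both functions have only real zeros (or $\varphi\equiv0$), hence none in $H$. By Lemma A, $\psi'/\psi\in R\subset\mathcal K$, and $\varphi'/\varphi\in\mathcal K$ if $\varphi\not\equiv0$. This contradicts Proposition C. $\blacksquare$

## Zeros in $H$ satisfying the Blaschke condition, and Theorem 2

Proposition C asks only that the logarithmic derivatives lie in $\mathcal K$, whereas Lemma A put them in the smaller ring $R$. The quotients in $\mathcal K$ leave room for some zeros in $H$.

**Lemma A′.** Let $\chi\not\equiv0$ be entire of finite order whose zeros $w_j$ in $H$ (with multiplicity) satisfy $\sum\operatorname{Im}w_j/(1+|w_j|^2)<\infty$. Then $\chi'/\chi\in\mathcal K$.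

*Proof.* Only finitely many zeros lie in any disc and no $w_j$ is $0$, so the $|w_j|$ are bounded below by a positive constant. Hence $\sum\operatorname{Im}w_j/|w_j|^2<\infty$.

**Step 1: the Blaschke product.** We build an element of $R$ with the zeros $w_j$. Let
$$b(z)=\prod_j\frac{1-z/w_j}{1-z/\bar w_j}=\prod_j\frac{\bar w_j}{w_j}\cdot\frac{z-w_j}{z-\bar w_j}.$$
For $|w_j|\ge2|z|$,
$$\Big|1-\frac{1-z/w_j}{1-z/\bar w_j}\Big|=\frac{|z|\,|\bar w_j-w_j|}{|w_j|^2\,|1-z/\bar w_j|}\le\frac{4|z|\operatorname{Im}w_j}{|w_j|^2},$$
so the product converges locally uniformly on $H$, and $b$ vanishes exactly at the $w_j$. Since $|z-w_j|<|z-\bar w_j|$ for $z\in H$, each factor has modulus less than $1$, so $|b|\le1$. Therefore $b\in R$, $b\not\equiv0$, $b'\in R$, and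
$$\frac{b'}b=\sum_j\Big[\frac1{z-w_j}-\frac1{z-\bar w_j}\Big]\in\mathcal K.$$

**Step 2: reflect the zeros.** We compare $\chi'/\chi$ with an expression that Lemma A controls. As in (5), with all nonzero zeros included in $\sum|\cdot|^{-g-1}<\infty$,
$$\frac{\chi'}\chi=Q'+\frac mz+\sum_{z_k\notin H}\frac{z^g}{z_k^g(z-z_k)}+\sum_j\frac{z^g}{w_j^g(z-w_j)}.$$
Let $G$ be the same expression with each $w_j$ replaced by $\bar w_j$. Since $|\bar w_j|=|w_j|$ and $\operatorname{Im}\bar w_j<0$, Step 2 of the proof of Lemma A applies to $G$, and $G\in R$.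

**Step 3: the difference.** It should be $b'/b$ up to something harmless. From $z^g-w^g=(z-w)\sum_{i=0}^{g-1}z^iw^{g-1-i}$,
$$\frac{z^g}{w^g(z-w)}=\frac1{z-w}+\sum_{i=0}^{g-1}\frac{z^i}{w^{i+1}},$$
and therefore
$$\frac{\chi'}\chi-G=\sum_j\Big[\frac1{z-w_j}-\frac1{z-\bar w_j}\Big]+\sum_{i=0}^{g-1}z^i\sum_j\big(w_j^{-i-1}-\bar w_j^{-i-1}\big),\tag{12}$$
provided that the inner sums on the right converge. Put $n=i+1$ and $w=|w|e^{i\vartheta}$ with $0<\vartheta<\pi$. Since $|\sin n\vartheta|\le n\sin\vartheta$ on $[0,\pi]$,
$$|w^{-n}-\bar w^{-n}|=\frac{2|\operatorname{Im}w^n|}{|w|^{2n}}=\frac{2|\sin n\vartheta|}{|w|^n}\le\frac{2n\sin\vartheta}{|w|^n}=\frac{2n\operatorname{Im}w}{|w|^{n+1}}=\frac{2(i+1)\operatorname{Im}w}{|w|^{i+2}} .$$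
Because the $|w_j|$ are bounded below, this is at most a constant times $\operatorname{Im}w_j/|w_j|^2$, which is summable over $j$. So the last part of (12) is a polynomial, and $\chi'/\chi=G+b'/b+\text{polynomial}\in\mathcal K$. $\square$

*Proof of Theorem 2.* **Step 1: $\varphi\equiv0$.** This case is also needed to exclude $\psi\equiv0$ later. Here $\psi=f\not\equiv0$ has finite order by (3). If its zeros in $H$ satisfied the Blaschke condition, Lemma A′ would give $f'/f\in\mathcal K$, contradicting Proposition C with $\varphi\equiv0$.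

**Step 2: $\varphi\not\equiv0$.** We first check $\psi\not\equiv0$. If $\psi\equiv0$, then $\varphi=-f$ has the zeros of $f$, which violate the Blaschke condition by Step 1, contrary to the hypothesis on $\varphi$. So $\psi\not\equiv0$, and $\psi$ has finite order. If its zeros in $H$ satisfied the Blaschke condition, Lemma A′ applied to $\psi$ and to $\varphi$ would contradict Proposition C.

**Step 3: the class $\mathscr L-\mathscr P$.** We check that the theorem covers it. A nonzero $\varphi\in\mathscr L-\mathscr P$ has order at most $2$ and no zeros in $H$, so its Blaschke sum is empty and the hypothesis holds; $\varphi\equiv0$ is allowed too. The divergent sum must have infinitely many terms, so there are infinitely many non-real zeros.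

**Step 4: sharpness of the exponent.** Take $\varphi=0$ and count zeros with Jensen's formula. Write $f=z^mF$ with $F(0)\ne0$, and let $n(r)$ be the number of zeros of $F$ in $|z|\le r$. By Jensen's formula and (3),
$$n(r)\log2\le\int_r^{2r}\frac{n(s)}s\,ds\le\int_0^{2r}\frac{n(s)}s\,ds\le\max_{|z|=2r}\log|F(z)|-\log|F(0)|\le2r+O(\log r)$$
as $r\to\infty$, so $n(r)=O(r)$. Let $r_0>0$ be smaller than the modulus of every nonzero zero. From $|w|^{-1-\varepsilon}=(1+\varepsilon)\int_{|w|}^\infty r^{-2-\varepsilon}dr$,
$$\sum_{w\ne0}|w|^{-1-\varepsilon}=(1+\varepsilon)\int_{r_0}^\infty n(r)\,r^{-2-\varepsilon}\,dr<\infty .$$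
Finally $\frac{\operatorname{Im}w}{1+|w|^{2+\varepsilon}}\le|w|^{-1-\varepsilon}$ for $w\in H$. $\blacksquare$

## Constant denominators and Theorem 3

If $\deg q\ge1$, Theorem 1 gives non-real zeros for every $\varphi\in\mathscr L-\mathscr P$.

Now let $q$ be constant. We construct a $\varphi$ for which the sum has only real zeros. As in (4), $T[e^x]=P(x)e^x$ with $P\in\mathbb R[x]$. Choose $n\ge1$ with $n>\deg P$, and let $S(x)=\prod_{j=1}^n(x-j)$.

**Step 1: $P+KS$ has only real zeros for large $K>0$.** At the $n+1$ points $\frac12,\frac32,\dots,n+\frac12$ the polynomial $S$ is nonzero with alternating signs. Choose $K$ so large that $K|S|>|P|$ at these points. Then $P+KS$ alternates in sign there as well, so it has at least $n$ real zeros. Its degree is $n$, because $\deg P<n$, so all its zeros are real.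

**Step 2: choose $\varphi$.** Let $\varphi=KSe^x$. It has the form (1), and it is the locally uniform limit of the real-rooted polynomials $KS(x)(1+x/N)^N$. So $\varphi\in\mathscr L-\mathscr P$, and
$$\varphi+T[e^x]=(P+KS)\,e^x$$
has only real zeros. Hence the property fails when $\deg q=0$, and Theorem 3 is proved. $\blacksquare$
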